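\title{There is no $S$-Diophantine quadruple over two primes}

\begin{abstract}
Let $p$ and $q$ be distinct primes. We prove that there are no four distinct positive integers such that the product of any two of them, increased by one, has no prime factor other than $p$ and $q$. The proof is elementary, needs no lower bound on $p$ and $q$, and works with any two coprime integers $p,q>1$ in place of primes. Examples show that the number of integers, the number of primes and the number of conditions cannot be changed.
\end{abstract}

\section{The problem and the result}\label{sec:intro}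

Let $S$ be a set of primes. A positive integer is an \emph{$S$-unit} if all of its prime factors lie in $S$. An \emph{$S$-Diophantine $m$-tuple} is an $m$-tuple $(a_1,\dots,a_m)$ of distinct positive integers such that $a_ia_j+1$ is an $S$-unit for all $1\le i<j\le m$. Removing an entry from such a tuple, or adding a prime to $S$, preserves the property. The natural question is therefore how long a tuple can be when the number of primes is fixed, that is, how few primes can support all $\binom m2$ numbers $a_ia_j+1$.

With one prime $p$ there are pairs, such as $(1,p^2-1)$, but no triples (Corollary~\ref{cor:onebase} below). With two primes there are triples, and with three primes there is a quadruple.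

\begin{example}\label{ex:triples}
For $k\ge2$ the triple $(1,\,2^k-1,\,2^k+1)$ gives the numbers
\[
2^k,\qquad 2^k+2=2\,(2^{k-1}+1),\qquad (2^k-1)(2^k+1)+1=4^k .
\]
All three have the form $p^\alpha q^\beta$ for the coprime pair $(p,q)=(2,\,2^{k-1}+1)$. For $k=2$ this is the $\{2,3\}$-Diophantine triple $(1,3,5)$, with values $4,6,16$; for $k=3$ it is the $\{2,5\}$-Diophantine triple $(1,7,9)$, with values $8,10,64$.
\end{example}

\begin{example}\label{ex:1357}
The quadruple $(1,3,5,7)$ gives the numbers $4,6,8,16,22,36$, so it is a $\{2,3,11\}$-Diophantine quadruple. Five of the six numbers are $\{2,3\}$-units; only $3\cdot7+1=22$ is not.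
\end{example}

The first undecided case is thus a quadruple over two primes. One expects a quadruple to be much harder to find than a triple. A triple has three entries and three products $ab$, $ac$, $bc$. A quadruple has four entries but six products, and these are tied by $(ab)(cd)=(ac)(bd)=(ad)(bc)$. So six units $s$ must satisfy two equations between the shifted numbers $s-1$, and with two primes there are few units to choose from: at most $(1+\log_2N)^2$ up to $N$, since each exponent is at most $\log_2 N$. On the other hand, Example~\ref{ex:1357} misses by a single condition, so small primes could conceivably give an exception. It is known that there is no $\{p,q\}$-Diophantine quadruple when $C(\xi)<p<q<p^{\xi}$ for some $\xi>1$, where $C(\xi)$ is an explicitly computable constant. The following conjecture, posed in~\cite{source}, removes these restrictions.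

\medskip
\noindent\textbf{Conjecture.} \emph{There is no pair of primes $p\ne q$ for which a $\{p,q\}$-Diophantine quadruple exists.}
\medskip

We prove the conjecture. The argument uses only that $p$ and $q$ are coprime, so we state the result in that generality.

\begin{theorem}\label{thm:main}
Let $p,q>1$ be coprime integers and let $M=\{p^{\alpha}q^{\beta}:\alpha,\beta\in\mathbb Z_{\ge0}\}$. There are no positive integers $a<b<c<d$ for which all six numbers
\[
ab+1,\quad ac+1,\quad ad+1,\quad bc+1,\quad bd+1,\quad cd+1
\]
lie in $M$.
\end{theorem}

By Examples~\ref{ex:triples} and~\ref{ex:1357}, the quadruple in Theorem~\ref{thm:main} cannot be replaced by a triple (for infinitely many coprime pairs), two primes cannot be replaced by three, and six conditions cannot be replaced by five.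

\begin{corollary}\label{cor:main}
The conjecture is true. The largest size of an $S$-Diophantine tuple, over all $S$ with $|S|=2$, is $3$. The least $|S|$ for which an $S$-Diophantine quadruple can exist is $3$.
\end{corollary}

\begin{proof}
For distinct primes $p,q$ the set $M$ is the set of $\{p,q\}$-units, and four distinct integers can be listed in increasing order; so Theorem~\ref{thm:main} contains the conjecture. A tuple with four or more entries contains a quadruple, and Example~\ref{ex:triples} gives a triple for $S=\{2,3\}$. A set with at most two primes lies in a set with exactly two, and Example~\ref{ex:1357} gives a quadruple for three primes.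
\end{proof}

The proof of Theorem~\ref{thm:main} rests on one identity: two of the six numbers that share an entry $z$ differ by $(yz+1)-(xz+1)=z(y-x)$. A power of $p$ or $q$ that divides both numbers therefore divides the difference $y-x$, which is small, while the numbers themselves are large. Section~\ref{sec:shared} develops this and shows it at work on the triple $(1,3,5)$. Section~\ref{sec:exact} sharpens it to an exact count of the powers of $p$ and $q$ in $y-x$, and Section~\ref{sec:proof} plays these counts against each other.

\section{Two numbers that share an entry}\label{sec:shared}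

\begin{lemma}\label{lem:shared}
Let $x,y,z$ be positive integers with $x<y$.
\begin{enumerate}
\item[(i)] Every common divisor of $xz+1$ and $yz+1$ divides $y-x$.
\item[(ii)] If $xz+1$ divides $yz+1$, then there is an integer $k\ge1$ with
\[
y=x+k(xz+1),\qquad yz+1=(1+kz)(xz+1).
\]
\item[(iii)] If $y<z$, then neither of $xz+1$ and $yz+1$ divides the other.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A common divisor divides $(yz+1)-(xz+1)=z(y-x)$, and it is coprime to $z$ because it divides $xz+1$.

(ii) By (i), $xz+1$ divides the positive integer $y-x$, say $y-x=k(xz+1)$ with $k\ge1$. Then $yz+1=(xz+1)+z(y-x)=(1+kz)(xz+1)$.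

(iii) The larger number $yz+1$ cannot divide the smaller. If $xz+1$ divided $yz+1$, then (ii) would give $y\ge x+xz+1>z$.
\end{proof}

Part (iii) needs the shared entry to be the largest: $3\cdot1+1=4$ divides $7\cdot1+1=8$, and indeed $7=3+4$ as in (ii). Part (iii) already settles the case of one base.

\begin{corollary}\label{cor:onebase}
Let $p>1$ be an integer. There are no positive integers $a<b<c$ such that $ab+1$, $ac+1$, $bc+1$ are all powers of $p$.
\end{corollary}

\begin{proof}
Of two powers of $p$, the smaller divides the larger. This contradicts Lemma~\ref{lem:shared}(iii) for $ac+1$ and $bc+1$.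
\end{proof}

With two bases, two numbers can fail to divide each other, but only in one way: one has more factors $p$ and the other has more factors $q$. A quadruple has \emph{three} numbers that share the largest entry, and this forces one of them into the middle. The next example shows why the middle position is hard to occupy.

\begin{example}\label{ex:135}
The triple $(1,3,5)$ lies in no $\{2,3\}$-Diophantine quadruple. The entries $2$ and $4$ cannot be added, since $2\cdot3+1=7$ and $4\cdot1+1=5$. Suppose that $d>5$ can be added, so that $d+1$, $3d+1$, $5d+1$ are $\{2,3\}$-units. By Lemma~\ref{lem:shared}(iii), none of them divides another. So of any two, one has strictly more factors $2$ and the other has strictly more factors $3$. List the three numbers by increasing exponent of $2$; the exponents of $3$ then strictly decrease. The middle number has more factors $3$ than the last, so it is divisible by $3$, and so is the first number. By Lemma~\ref{lem:shared}(i), $3$ divides one of the differences $3-1$, $5-1$, $5-3$, which is false.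
\end{example}

In general the middle number is $p^\alpha q^\beta$, where $p^\alpha$ divides one difference of entries and $q^\beta$ divides another. The differences may now be divisible by $p$ and $q$, so there is no immediate contradiction, but the middle number is at most a product of two differences. This bound fixes which number is in the middle. To go further we need to know exactly which powers of $p$ and $q$ divide the differences.

\section{Exact powers}\label{sec:exact}

Let $r>1$ and $n\ne0$ be integers and $e\ge0$. We write $r^e\parallel n$ if $n=r^em$ with $\gcd(m,r)=1$. For a prime $r$ this says that $e$ is the exponent of $r$ in the factorization of $n$, and the rules below are the usual rules for that exponent. For composite $r$ such an $e$ need not exist (take $r=4$, $n=2$), but the rules still hold.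

\begin{lemma}\label{lem:exact}
Let $r>1$ be an integer.
\begin{enumerate}
\item[(E1)] If $r^e\parallel n$, then $r^{e+1}\nmid n$. Hence, for given $n$, there is at most one $e$ with $r^e\parallel n$.
\item[(E2)] If $\gcd(m,r)=1$, then $r^e\parallel mn$ if and only if $r^e\parallel n$. In particular $r^e\parallel n$ if and only if $r^e\parallel -n$.
\item[(E3)] If $r^e\parallel n$ and $r^{e+1}\mid w$, then $r^e\parallel n+w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(E1) If $n=r^eu$ with $\gcd(u,r)=1$ and $r^{e+1}\mid n$, then $r\mid u$, so $\gcd(u,r)=r>1$, a contradiction. If $r^e\parallel n$ and $r^f\parallel n$ with $e<f$, then $r^{e+1}\mid r^f\mid n$, which we have just excluded.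

(E2) If $n=r^eu$ with $\gcd(u,r)=1$, then $mn=r^e(mu)$ and $\gcd(mu,r)=1$. Conversely, let $mn=r^ev$ with $\gcd(v,r)=1$. Since $\gcd(m,r^e)=1$, we have $n=r^eu$ for some integer $u$. Then $v=mu$, so $\gcd(u,r)=1$.

(E3) Write $n=r^eu$ with $\gcd(u,r)=1$ and $w=r^{e+1}t$. Then $n+w=r^e(u+rt)$ and $\gcd(u+rt,r)=\gcd(u,r)=1$.
\end{proof}

From now on $p,q>1$ are coprime and $M$ is as in Theorem~\ref{thm:main}. If $n=p^\alpha q^\beta$, then $p^\alpha\parallel n$ and $q^\beta\parallel n$, because $p$ and $q$ are coprime. By (E1), an element $n$ of $M$ has a well-defined \emph{$p$-exponent} $\alpha$ and \emph{$q$-exponent} $\beta$, and to find them it suffices to find the exact powers of $p$ and $q$ in $n$. The next lemma collects what one learns from two elements of $M$ that share their largest entry.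

\begin{lemma}\label{lem:opposite}
Let $x<y<z$ be positive integers with $xz+1=p^{\alpha}q^{\beta}$ and $yz+1=p^{\alpha'}q^{\beta'}$.
\begin{enumerate}
\item[(i)] Either $\alpha<\alpha'$ and $\beta>\beta'$, or $\alpha>\alpha'$ and $\beta<\beta'$.
\item[(ii)] $\gcd(z,pq)=1$.
\item[(iii)] $p^{\min(\alpha,\alpha')}\parallel y-x$ and $q^{\min(\beta,\beta')}\parallel y-x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:shared}(iii), $xz+1\nmid yz+1$, so $\alpha>\alpha'$ or $\beta>\beta'$; and $yz+1\nmid xz+1$, so $\alpha<\alpha'$ or $\beta<\beta'$. If $\alpha>\alpha'$, the second statement forces $\beta<\beta'$. Otherwise $\beta>\beta'$, and the second statement forces $\alpha<\alpha'$.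

(ii) By (i), one of $\alpha,\alpha'$ is positive, so $p$ divides $xz+1$ or $yz+1$, and $\gcd(z,p)=1$. The same holds for $q$, because one of $\beta,\beta'$ is positive.

(iii) Let $e=\min(\alpha,\alpha')$. By (i), $p^e$ is the exact power of $p$ in one of the two numbers, and $p^{e+1}$ divides the other. By (E3) and the sign rule in (E2), $p^e\parallel (yz+1)-(xz+1)=z(y-x)$. By (ii) and (E2), $p^e\parallel y-x$. Exchanging the roles of $p$ and $q$ gives the second statement.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose that $a<b<c<d$ is a quadruple as in the theorem. Write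
\[
ab+1=p^{\alpha_{ab}}q^{\beta_{ab}},\qquad ac+1=p^{\alpha_{ac}}q^{\beta_{ac}},\qquad\dots,\qquad cd+1=p^{\alpha_{cd}}q^{\beta_{cd}},
\]
where a subscript names the pair of entries. Lemma~\ref{lem:opposite} applies to each of the triples $(a,b,d)$, $(a,c,d)$, $(b,c,d)$ and $(a,b,c)$.

\subsection*{The three numbers that contain $d$}

By Lemma~\ref{lem:opposite}(i) for the first three triples, the numbers $ad+1$, $bd+1$, $cd+1$ have distinct $p$-exponents, and their $q$-exponents are in the reverse order. Name the entries $a,b,c$ as $x,y,z$ so that $xd+1=p^\alpha q^\beta$ is the middle number, $yd+1$ has $p$-exponent larger than $\alpha$, and $zd+1$ has $q$-exponent larger than $\beta$. By Lemma~\ref{lem:shared}(i), $p^\alpha$ divides $y-x$ and $q^\beta$ divides $z-x$. Both differences are nonzero, so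
\begin{equation}\label{eq:middle}
xd+1=p^\alpha q^\beta\le|y-x|\,|z-x| .
\end{equation}
If $x=b$, the right side is $(b-a)(c-b)<bc<bd$. If $x=c$, it is $(c-a)(c-b)<c^2<cd$. Both contradict~\eqref{eq:middle}, so the middle number is $ad+1$. The theorem is symmetric in $p$ and $q$, and exchanging them exchanges $y$ and $z$; so we may assume that $y=b$ and $z=c$, that is,
\begin{equation}\label{eq:order}
\alpha_{cd}<\alpha_{ad}<\alpha_{bd},\qquad \beta_{bd}<\beta_{ad}<\beta_{cd}.
\end{equation}
For $x=a$ the bound~\eqref{eq:middle} reads $ad+1\le(b-a)(c-a)<bc$. It gives no contradiction, but we record the consequence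
\begin{equation}\label{eq:size}
ad+1<bc+1 .
\end{equation}
By~\eqref{eq:order}, $p$ divides $ad+1$ and $bd+1$, so
\begin{equation}\label{eq:coprime}
\gcd(a,p)=\gcd(b,p)=1 .
\end{equation}
Finally, Lemma~\ref{lem:opposite}(iii) for $(a,b,d)$ and $(a,c,d)$, with the minima read off from~\eqref{eq:order}, gives
\begin{equation}\label{eq:diff}
p^{\alpha_{ad}}\parallel b-a,\qquad q^{\beta_{bd}}\parallel b-a,\qquad p^{\alpha_{cd}}\parallel c-a,\qquad q^{\beta_{ad}}\parallel c-a .
\end{equation}

\subsection*{The numbers $ac+1$, $bc+1$ and $ab+1$}

So far we have used only the numbers that contain $d$. To link them with the other three, note that the difference $b-a$ can be computed a second time, from $ac+1$ and $bc+1$. Lemma~\ref{lem:opposite}(iii) for $(a,b,c)$ gives $p^{\min(\alpha_{ac},\alpha_{bc})}\parallel b-a$ and $q^{\min(\beta_{ac},\beta_{bc})}\parallel b-a$. Comparing with~\eqref{eq:diff} and using the uniqueness in (E1), we get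
\begin{equation}\label{eq:min}
\min(\alpha_{ac},\alpha_{bc})=\alpha_{ad},\qquad \min(\beta_{ac},\beta_{bc})=\beta_{bd}.
\end{equation}

The smallest number $ab+1$ is not covered by Lemma~\ref{lem:opposite}: whenever it shares an entry with another of the six numbers, that entry is not the largest of the three entries involved. But the exact powers in $c-a$ are known, and
\begin{equation}\label{eq:ab}
ab+1=(bc+1)-b(c-a).
\end{equation}
By~\eqref{eq:diff}, \eqref{eq:coprime} and (E2), $p^{\alpha_{cd}}\parallel -b(c-a)$. By~\eqref{eq:min} and~\eqref{eq:order}, $\alpha_{bc}\ge\alpha_{ad}>\alpha_{cd}$, so $p^{\alpha_{cd}+1}$ divides $bc+1$. Now (E3) applied to~\eqref{eq:ab} gives $p^{\alpha_{cd}}\parallel ab+1$, that is,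
\begin{equation}\label{eq:alphaab}
\alpha_{ab}=\alpha_{cd}.
\end{equation}
The $q$-exponent of $ab+1$ depends on which term of~\eqref{eq:ab} contains the smaller power of $q$, hence on $\beta_{bc}$. By Lemma~\ref{lem:opposite}(i) for $(a,b,c)$, either $\beta_{bc}<\beta_{ac}$, or $\alpha_{bc}<\alpha_{ac}$. By~\eqref{eq:min}, we have $\beta_{bc}=\beta_{bd}$ in the first case and $\alpha_{bc}=\alpha_{ad}$ in the second.

\subsection*{The case $\beta_{bc}=\beta_{bd}$}

Here $q^{\beta_{bd}}\parallel bc+1$. Since $\beta_{bd}<\beta_{ad}$ and $q^{\beta_{ad}}$ divides $c-a$, the power $q^{\beta_{bd}+1}$ divides $b(c-a)$. By (E3) applied to~\eqref{eq:ab}, $\beta_{ab}=\beta_{bd}$. With~\eqref{eq:alphaab},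
\[
ab+1=p^{\alpha_{cd}}q^{\beta_{bd}} .
\]
Both factors divide $b-a$: the first because $\alpha_{cd}<\alpha_{ad}$ and $p^{\alpha_{ad}}\mid b-a$, the second by~\eqref{eq:diff}. They are coprime, so $ab+1$ divides $b-a$. This is impossible, since $0<b-a<ab+1$.

\subsection*{The case $\alpha_{bc}=\alpha_{ad}$}

Now $ad+1$ and $bc+1$ have the same $p$-exponent, so~\eqref{eq:size} gives $\beta_{bc}>\beta_{ad}$. In particular $q$ divides $bc+1$, so $\gcd(b,q)=\gcd(c,q)=1$. By~\eqref{eq:diff} and (E2), $q^{\beta_{ad}}\parallel -b(c-a)$, while $q^{\beta_{ad}+1}$ divides $bc+1$. By (E3) applied to~\eqref{eq:ab}, $\beta_{ab}=\beta_{ad}$. Put $\delta=\alpha_{ad}-\alpha_{cd}\ge1$ and $\varepsilon=\beta_{bc}-\beta_{ad}\ge1$. With~\eqref{eq:alphaab},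
\begin{equation}\label{eq:caseB}
ab+1=p^{\alpha_{cd}}q^{\beta_{ad}},\qquad ad+1=p^{\delta}(ab+1),\qquad bc+1=p^{\delta}q^{\varepsilon}(ab+1).
\end{equation}

This time the factor $q^{\beta_{ad}}$ of $ab+1$ does not divide $b-a$, and the previous argument is not available. Instead, $ab+1$ divides two other numbers with which it shares an entry, and Lemma~\ref{lem:shared}(ii) turns each divisibility into a formula for the new entry. With shared entry $a$ for $ad+1$, and shared entry $b$ for $bc+1$, it gives integers $k,l\ge1$ such that
\begin{equation}\label{eq:kl}
d=b+k(ab+1),\quad 1+ka=p^{\delta},\qquad c=a+l(ab+1),\quad 1+lb=p^{\delta}q^{\varepsilon}.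
\end{equation}
The only exponent inequality on $cd+1$ not yet used is $\beta_{cd}>\beta_{ad}$. To use it, compare $cd+1$ with $bc+1$:
\begin{equation}\label{eq:last}
(cd+1)-(bc+1)=c(d-b)=ck(ab+1).
\end{equation}
The left side is divisible by $q^{\beta_{ad}+1}$, because $\beta_{cd}$ and $\beta_{bc}$ both exceed $\beta_{ad}$. On the right, $q^{\beta_{ad}}\parallel ab+1$ and $\gcd(c,q)=1$. If $\gcd(k,q)=1$, then (E2) gives $q^{\beta_{ad}}\parallel ck(ab+1)$, which contradicts (E1). So it remains to show that $\gcd(k,q)=1$. What~\eqref{eq:kl} gives directly is $\gcd(l,q)=1$, since $q$ divides $1+lb$. We show that $k=l$.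

First, $l\le k$. Indeed, $c<d$ and~\eqref{eq:kl} give $(l-k)(ab+1)<b-a<ab+1$, so the integer $l-k$ is less than $1$. Next, $k\equiv l\pmod{p^\delta}$. Indeed, $\delta\le\alpha_{ad}$, so $a\equiv b\pmod{p^\delta}$ by~\eqref{eq:diff}, and~\eqref{eq:kl} gives
\[
la\equiv lb\equiv-1\equiv ka\pmod{p^{\delta}};
\]
since $\gcd(a,p)=1$ by~\eqref{eq:coprime}, we may cancel $a$. Finally, $0\le k-l<k<1+ka=p^\delta$. A multiple of $p^\delta$ in this range is $0$, so $k=l$.

Both cases are impossible, and Theorem~\ref{thm:main} is proved. \qed

\section{Where the hypotheses enter}\label{sec:hyp}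

\emph{Two bases.} This hypothesis enters through Lemma~\ref{lem:opposite}(i). With three bases, two numbers that do not divide each other may have the same exponent in one base, and three such numbers need not have a middle one. In the $\{2,3,11\}$-Diophantine quadruple $(1,3,5,7)$ the numbers that contain $7$ are $8=2^3$, $22=2\cdot11$ and $36=2^2\cdot3^2$, and the first two both have $3$-exponent $0$.

\emph{Six conditions.} For the same quadruple and the primes $2,3$, the missing condition is the one on $bd+1=22$. Only two of the numbers that contain $d$ are then units, and~\eqref{eq:order} has no analogue. The quadruple $(1,3,5,7)$ has the shape $\bigl(a,\,b,\,a+k(ab+1),\,b+k(ab+1)\bigr)$ reached at the end of the proof, with $a=1$, $b=3$, $k=1$.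

\emph{Coprimality.} It is used to assign exact powers of $p$ and $q$ to the elements of $M$, and once more to conclude that $ab+1$ divides $b-a$ in the case $\beta_{bc}=\beta_{bd}$. Without it the exponents of an element of $M$ need not even be unique, as $p=2$, $q=4$ shows. Primality and the sizes of $p$ and $q$ are not used.

\begin{thebibliography}{1}

\bibitem{source}
\emph{$S$-Diophantine Quadruples With Two Primes Congruent To 3 Modulo 4},
\texttt{http://publicatio.uni-sopron.hu/307/1/Integers\_SzL.pdf}

\end{thebibliography}
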